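\title{Finitely generated Banach PI-algebras are subquotients of Banach Azumaya algebras}

\begin{abstract}
We prove that every finitely generated Banach algebra with a polynomial identity is a topological quotient of a closed unital subalgebra of a matrix algebra $M_N(\mathcal C)$ over a commutative unital Banach algebra $\mathcal C$; in particular it is a topological subquotient of a Banach Azumaya algebra. The unital Banach algebras that are such subquotients are exactly those that satisfy all identities of some $M_i(\mathbb C)$, or equivalently some Capelli identity, and a completed Grassmann algebra shows that finite generation cannot be dropped. The proof rests on one inequality: for suitable $N$, the $\ell^1$-distance from a noncommutative polynomial of degree $d$ to the identities of $M_i(\mathbb C)$ is at most $K\lambda^d$ times the $\ell^1$-norm of its value at generic $N\times N$ matrices, with constants that do not depend on the number of variables.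
\end{abstract}

\section{Introduction}\label{sec:intro}

All algebras are complex. A unital Banach algebra $A$ is a \emph{Banach PI-algebra} if it satisfies a nontrivial polynomial identity, that is, if some nonzero noncommutative polynomial vanishes whenever elements of $A$ are substituted for its variables. It is \emph{finitely generated} if it is the closed subalgebra generated by $1$ and finitely many elements $a_1,\dots,a_n$. We write $M_i=M_i(\mathbb C)$.

A unital algebra $A$ with center $Z$ is an \emph{Azumaya algebra of constant rank $i^2$} over $Z$ if $A$ is a finitely generated projective $Z$-module whose localization at every prime of $Z$ has rank $i^2$, and the map $A\otimes_ZA^{\mathrm{op}}\to\operatorname{End}_Z(A)$, $a\otimes b\mapsto(c\mapsto acb)$, is bijective. The model is $M_i(\mathcal C)$ with $\mathcal C$ commutative and unital: it is free of rank $i^2$ over its center $\mathcal C$, and $e_{ab}\otimes e_{cd}$ acts as the operator that sends $e_{bc}$ to $e_{ad}$ and kills the other matrix units, so the map above takes a basis to a basis. A unital Banach algebra $A$ is \emph{Azumaya of rank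 $i^2$} if it is, as an algebra, Azumaya of constant rank $i^2$ over its center. By the Artin--Procesi theorem this holds if and only if $A$ satisfies all polynomial identities of $M_i$ and $1$ lies in the ideal of $A$ generated by the values on $A$ of the central polynomials of $M_i$ without constant term. A \emph{Banach Azumaya algebra} is a finite direct sum $\bigoplus_{j=1}^iA_j$ of Banach algebras in which each $A_j$ is Azumaya of rank $j^2$. Finally, $A_1$ is a \emph{topological subquotient} of a Banach algebra $A$ if $A_1$ is topologically isomorphic to $A_0/I$, where $A_0$ is a closed subalgebra of $A$, $I$ is a closed two-sided ideal of $A_0$, and $A_0/I$ carries the quotient norm.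

For algebras without topology the picture is as follows. Let $\Xi_1,\dots,\Xi_n$ be \emph{generic} $i\times i$ matrices, whose $ni^2$ entries are independent commuting variables $\xi$, and let $R$ be the unital algebra that they generate. By a theorem of Kemer, every algebra with $n$ generators that satisfies some identity is a quotient of $R$ for some $i$; and $R$ is a subalgebra of the Azumaya algebra $M_i(\mathbb C[\xi])$. So every finitely generated PI-algebra is a quotient of a subalgebra of an Azumaya algebra. The following question, posed in \cite{FC}, asks whether this survives in the Banach setting.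

\medskip
\noindent\textbf{Question.} \emph{Is every finitely generated Banach PI-algebra a topological subquotient of a Banach Azumaya algebra?}
\medskip

The simplest cases suggest a positive answer. A commutative unital Banach algebra is Azumaya of rank $1$. A finite-dimensional unital algebra is a closed subalgebra of some $M_N$ through the left regular representation. Passing to subalgebras cannot be avoided: the upper triangular $2\times2$ matrices have center $\mathbb C$ and dimension $3$, which is not a square, so they do not form a Banach Azumaya algebra. In general, however, the algebraic statement gives only a homomorphism $f(\Xi)\mapsto f(a_1,\dots,a_n)$ onto a dense subalgebra of $A$. It does not say that this map is continuous for any Banach algebra norm on matrices, and a continuous extension of it need not be onto.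

\begin{theorem}\label{thm:A}
Every finitely generated Banach PI-algebra is a topological subquotient of a Banach Azumaya algebra. In fact it is a topological quotient of a closed unital subalgebra of $M_N(\mathcal C)$ for some $N$ and some commutative unital Banach algebra $\mathcal C$.
\end{theorem}

The algebra $\mathcal C$ is explicit. For a set $X$ and $N\ge1$ let $\mathcal C_X=\ell^1(\mathcal M_{X,N})$, where $\mathcal M_{X,N}$ is the free commutative monoid on symbols $\xi_{x,ab}$ ($x\in X$, $1\le a,b\le N$). Thus $\mathcal C_X$ is the commutative unital Banach algebra of power series in the $\xi_{x,ab}$ with absolutely summable coefficients, normed by the sum $|\cdot|_1$ of the absolute values of the coefficients. We give $M_N(\mathcal C_X)$ the norm $\|M\|=\max_p\sum_q|M_{pq}|_1$.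

\begin{theorem}\label{thm:B}
For every $i\ge1$ there are $N\ge1$ and $\lambda,K\ge1$ such that for every set $X$ the following holds. Let $\mathcal G_{i,X}$ be the closed unital subalgebra of $M_N(\mathcal C_X)$ generated by the matrices $Z_x=\lambda(\xi_{x,ab})_{a,b}$, $x\in X$. Then for every unital Banach algebra $A$ with $\|1\|=1$ that satisfies all identities of $M_i$, and every family $(a_x)_{x\in X}$ in its closed unit ball, there is a bounded unital homomorphism $\theta:\mathcal G_{i,X}\to A$ with $\theta(Z_x)=a_x$ and $\|\theta\|\le KN$. Consequently: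
\begin{itemize}
\item[(a)] every unital Banach algebra that satisfies all identities of $M_i$ is a topological quotient of some $\mathcal G_{i,X}$;
\item[(b)] every separable unital Banach algebra that satisfies all identities of $M_i$ is a topological quotient of the single algebra $\mathcal G_{i,\mathbb N}\subset M_N(\mathcal C_{\mathbb N})$.
\end{itemize}
\end{theorem}

The third result describes all subquotients. The $m$-th \emph{Capelli polynomial} is
\[
c_m(x;y)=c_m(x_1,\dots,x_m;y_0,\dots,y_m)=\sum_{\sigma\in S_m}\operatorname{sgn}(\sigma)\,y_0x_{\sigma(1)}y_1x_{\sigma(2)}\cdots x_{\sigma(m)}y_m .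
\]
It is linear in each variable and alternating in $x_1,\dots,x_m$.

\begin{theorem}\label{thm:C}
For a unital Banach algebra $A$ the following are equivalent:
\begin{itemize}
\item[(1)] $A$ is a topological subquotient of a Banach Azumaya algebra;
\item[(2)] $A$ satisfies all identities of some $M_i$;
\item[(3)] $A$ satisfies some Capelli identity $c_m=0$;
\item[(4)] $A$ is a topological quotient of a closed unital subalgebra of $M_N(\mathcal C)$ for some $N$ and some commutative unital Banach algebra $\mathcal C$.
\end{itemize}
Finite generation cannot be dropped in Theorem~\ref{thm:A}: there is a separable Banach PI-algebra that is not a topological subquotient of any Banach Azumaya algebra.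
\end{theorem}

Section~\ref{sec:reduction} reduces Theorems~\ref{thm:A} and~\ref{thm:B} to an inequality for noncommutative polynomials, Theorem~\ref{thm:main}. For finitely many variables the inequality is proved by induction on $i$, and the inductive step has two ingredients. Block triangular matrices control the distance to a product of ideals (Section~\ref{sec:products}). The invariant theory of $i\times i$ matrices, with bounds on the coefficients (Section~\ref{sec:invariants}), controls polynomials in the ideal generated by the values of $c_{i^2}$. A power of the ideal of identities of $M_{i-1}$ lies in that ideal, which closes the induction (Section~\ref{sec:capelli}). An averaging formula in the group algebra of $S_d$ removes the dependence on the number of variables (Section~\ref{sec:variables}) and is used again for Theorem~\ref{thm:C} (Section~\ref{sec:C}).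

\section{Conventions and background}\label{sec:background}

The zero algebra satisfies all assertions trivially, so Banach algebras $A$ are assumed nonzero. The operator norm of left multiplication is an equivalent algebra norm with $\|1\|=1$, and we always assume $\|1\|=1$. We write $[d]=\{1,\dots,d\}$.

\subsection*{Identities}
Let $\mathbb C\langle X\rangle$ be the free unital algebra on a set $X$. Its basis consists of the words in $X$, including the empty word $1$. It is graded by the degree (length) of words and, more finely, by the multidegree $\alpha=(\alpha_x)_{x\in X}$, where $\alpha_x$ counts the occurrences of $x$; put $\alpha!=\prod_x\alpha_x!$. For a unital algebra $A$ let $T_X(A)\subset\mathbb C\langle X\rangle$ be the ideal of identities of $A$ in the variables $X$. We say that $A$ \emph{satisfies all identities of $M_i$} if $T_X(M_i)\subset T_X(A)$ for every $X$.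
\begin{itemize}
\item[(I1)] If $f\in T_X(A)$ and $g_x\in\mathbb C\langle Y\rangle$, then $f((g_x)_x)\in T_Y(A)$. The multihomogeneous components of $f$ lie in $T_X(A)$: replace $x$ by $sx$ with $s\in\mathbb C$ and compare powers of $s$, one variable at a time.
\item[(I2)] If $A\ne0$, an identity of $A$ has no constant term (substitute $0$), so it can be evaluated in algebras without unit. It is an identity of every subalgebra of $A$, with or without the unit of $A$, and of every quotient of such a subalgebra. A common identity of $A$ and $B$ is an identity of $A\oplus B$. An identity of a dense subalgebra of a Banach algebra is an identity of the whole algebra. Since $M_j$ is a corner of $M_i$, we have $T_X(M_i)\subset T_X(M_j)$ for $j\le i$.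
\item[(I3)] Let $\Xi_x=(\xi_{x,ab})_{a,b}$, $x\in X$, be generic $i\times i$ matrices. Then $f\in T_X(M_i)$ if and only if $f(\Xi)=0$ in $M_i(\mathbb C[\xi])$, because a polynomial that vanishes at all complex points is zero.
\end{itemize}

\subsection*{Coefficient norms}
Each space below has a distinguished basis: words for $\mathbb C\langle X\rangle$, monomials for a commutative polynomial ring, matrix units times monomials for $M_N(\mathbb C[\xi])$, products of basis elements for tensor products, and the union of the bases for finite tuples. In each case $|\cdot|_1$ is the sum of the absolute values of the coefficients. The norm of a linear map defined on such a space is the supremum of the norms of the images of the basis elements; in particular $\|P\otimes P'\|\le\|P\|\,\|P'\|$. On polynomial algebras $|fg|_1\le|f|_1|g|_1$, and $\|f(a)\|\le|f|_1$ when the $a_x$ lie in the unit ball of a Banach algebra. Distances in $\mathbb C\langle X\rangle$ refer to $|\cdot|_1$. If $I$ is a homogeneous ideal and $f$ is homogeneous of degree $d$, then $\operatorname{dist}(f,I)=\operatorname{dist}(f,I_d)$, since passing to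 the component of degree $d$ does not increase $|\cdot|_1$.

For $f\in\mathbb C\langle X\rangle$ put
\[
\gamma_N(f)=|f(\Xi)|_1\qquad(\Xi_x\ \text{generic}\ N\times N).
\]
This seminorm measures how much of $f$ is seen by $N\times N$ matrices; by (I3) it vanishes exactly on $T_X(M_N)$. Let $f$ be homogeneous of degree $d$ in (F1) and (F2).
\begin{itemize}
\item[(F1)] $\gamma_N(f)\le N^{d+1}|f|_1$. For a word of length $d\ge1$, each of the $N^2$ entries is a sum of $N^{d-1}$ monomials, and $\gamma_N(1)=N$.
\item[(F2)] $\gamma_{N'}(f)\le\gamma_N(f)$ for $N'\le N$. For $d\ge1$ set all entries outside the $N'\times N'$ corner equal to $0$ and use (F3); for $d=0$ compare $N'$ with $N$.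
\item[(F3)] Setting variables equal to zero, or identifying variables, sends basis elements to basis elements or to $0$, so it does not increase $|\cdot|_1$. Applied to whole generic matrices, this shows that it does not increase $\gamma_N$ either.
\item[(F4)] $|\cdot|_1$ and $\gamma_N$ are additive over homogeneous and over multihomogeneous components, since different components involve disjoint sets of basis elements.
\end{itemize}

\subsection*{Linearization}
Let $Y=\{y_1,\dots,y_d\}$, let $\phi:[d]\to X$ be a map, and let $\alpha_x=|\phi^{-1}(x)|$. For $f\in\mathbb C\langle Y\rangle$ put $f^\phi=f(\phi(1),\dots,\phi(d))\in\mathbb C\langle X\rangle$. For $g\in\mathbb C\langle X\rangle$ let $\operatorname{Lin}_\phi g\in\mathbb C\langle Y\rangle$ be the component of multidegree $(1,\dots,1)$ of the result of the substitution $x\mapsto\sum_{k\in\phi^{-1}(x)}y_k$. For $g\in M_N(\mathbb C[\xi])$ define $\operatorname{Lin}_\phi g$ in the same way by $\Xi_x\mapsto\sum_{k\in\phi^{-1}(x)}Y_k$, with new generic matrices $Y_k=(\eta_{k,ab})$, and let $(\cdot)^\phi$ be the substitution $Y_k\mapsto\Xi_{\phi(k)}$. A word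 or monomial of multidegree different from $\alpha$ contributes nothing to $\operatorname{Lin}_\phi g$. One of multidegree $\alpha$ yields $\alpha!$ words or monomials, counted with repetition, because for each $x$ the $\alpha_x$ factors belonging to $x$ are matched bijectively with the elements of $\phi^{-1}(x)$; and $(\cdot)^\phi$ sends each of them back to the original. Hence:
\begin{itemize}
\item[(L1)] $|\operatorname{Lin}_\phi g|_1\le\alpha!\,|g|_1\le d!\,|g|_1$.
\item[(L2)] $(\operatorname{Lin}_\phi g)^\phi=\alpha!\,g$ if $g$ has multidegree $\alpha$.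
\item[(L3)] For $g\in\mathbb C\langle X\rangle$, $(\operatorname{Lin}_\phi g)(Y_1,\dots,Y_d)=\operatorname{Lin}_\phi(g(\Xi))$, because evaluation at generic matrices preserves multidegrees. So $\gamma_N(\operatorname{Lin}_\phi g)\le\alpha!\,\gamma_N(g)$.
\item[(L4)] If $g\in T_X(A)$, then $\operatorname{Lin}_\phi g\in T_Y(A)$, by (I1).
\end{itemize}

\subsection*{Theorems that are quoted}
\begin{description}
\item[Kemer.] Every finitely generated PI-algebra is a quotient of an algebra $R$ of generic $i\times i$ matrices for some $i$. By (I3) an identity of $M_i$ vanishes on $M_i(\mathbb C[\xi])\supset R$, so every finitely generated PI-algebra satisfies all identities of some $M_i$. This is the form in which we use the theorem.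
\item[Braun \cite{Braun}.] The Jacobson radical of a finitely generated PI-algebra over a field is nilpotent. Recall that the Jacobson radical is the intersection of the kernels of all maps onto primitive quotients.
\item[Kaplansky.] A primitive PI-algebra is simple and finite-dimensional over its center, which is a field.
\item[Artin--Tate.] If a finitely generated algebra is a finite module over a central subalgebra $Z$, then $Z$ is a finitely generated algebra.
\item[Hilbert.] If a reductive group $G$ acts linearly on a finite-dimensional space $W$, the ring of $G$-invariant polynomials on $W$ is a finitely generated algebra, and for every finite-dimensional representation $W'$ the $G$-equivariant polynomial maps $W\to W'$ form a finitely generated module over it.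
\item[Auerbach.] A finite-dimensional normed space has a basis $y_1,\dots,y_m$ with $\|y_j\|=\|y_j^*\|=1$, where $y_1^*,\dots,y_m^*$ is the dual basis.
\item[Faithful flatness.] The ring $\mathbb C[[t]]$, $t=(t_1,\dots,t_m)$, is faithfully flat over the ring $\mathbb C\{t\}$ of convergent power series. Hence $Q\to Q\otimes\mathbb C[[t]]$ is injective for every $\mathbb C\{t\}$-module $Q$. For $Q=\mathbb C\{t\}^s/\sum_j\mathbb C\{t\}h_j$ this says: if $h,h_1,\dots,h_r\in\mathbb C\{t\}^s$ and $h\in\sum_j\mathbb C[[t]]h_j$, then $h\in\sum_j\mathbb C\{t\}h_j$.
\item[Characters of $S_d$.] The irreducible unitary representations $\pi_\nu$ of $S_d$ are indexed by the partitions $\nu\vdash d$, with $\nu=(1^d)$ the sign representation. Let $f_\nu$ be the dimension and $\chi_\nu$ the character; $\chi_\nu(\tau^{-1})=\chi_\nu(\tau)$. The elements $e_\nu=\frac{f_\nu}{d!}\sum_\tau\chi_\nu(\tau)\tau$ are orthogonal central idempotents with sum $1$, the block $\mathbb CS_de_\nu$ is a simple algebra of dimension $f_\nu^2$, and $|e_\nu|_1\le f_\nu^2$ because $|\chi_\nu|\le f_\nu$. Fourier inversion: if $\beta=\sum_\sigma c_\sigma\sigma$,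 then $c_\sigma=\sum_\nu\frac{f_\nu}{d!}\operatorname{tr}(\pi_\nu(\beta)\pi_\nu(\sigma^{-1}))$. Branching rule: the restriction of $\pi_\nu$ to $S_{d-1}$ is the sum of the $\pi_\kappa$ over the diagrams $\kappa$ obtained from $\nu$ by removing one box. We put $e^{(n)}=\sum e_\nu$, the sum over all $\nu\vdash d$ with at most $n$ rows.
\item[Schur--Weyl duality.] Let $V=\mathbb C^n$ and let $\rho(\sigma)(v_1\otimes\dots\otimes v_d)=v_{\sigma^{-1}(1)}\otimes\dots\otimes v_{\sigma^{-1}(d)}$ be the unitary representation of $S_d$ on $V^{\otimes d}$. The operators that commute with all $u^{\otimes d}$, $u\in GL(V)$, are exactly the elements of $\rho(\mathbb CS_d)$, and $\pi_\nu$ occurs in $\rho$ if and only if $\nu$ has at most $n$ rows. Thus $\rho(1-e^{(n)})=0$ and $\rho$ is injective on $\mathbb CS_de^{(n)}$.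
\end{description}

\section{Reduction to an inequality for polynomials}\label{sec:reduction}

Let $A$ satisfy all identities of $M_i$ and let $\|a_x\|\le1$. All that we know about $f(a)$ is that $\|f(a)\|=\|(f-g)(a)\|\le|f-g|_1$ for every identity $g$ of $M_i$; that is, $\|f(a)\|\le\operatorname{dist}(f,T_X(M_i))$. To make $f(\Xi)\mapsto f(a)$ continuous we have to bound this distance by the size of $f(\Xi)$. For finite $X$, $N=i$ and a fixed degree $d$ some constant exists, because both quantities are norms on the same finite-dimensional space $\mathbb C\langle X\rangle_d/T_X(M_i)_d$. What matters is the growth of the constant. Replacing $\Xi_x$ by $\lambda\Xi_x$ multiplies the value of a polynomial of degree $d$ by $\lambda^d$, so exponential growth can be absorbed.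

\begin{definition}\label{def:tame}
A homogeneous two-sided ideal $I\subset\mathbb C\langle X\rangle$ is \emph{$N$-tame} with constants $K,\lambda\ge1$ if
\[
\operatorname{dist}(f,I)\le K\lambda^d\gamma_N(f)\qquad\text{for all }d\ge0\text{ and all homogeneous }f\text{ of degree }d.
\]
\end{definition}

\begin{proposition}\label{prop:transfer}
Let $I\subset\mathbb C\langle X\rangle$ be $N$-tame with constants $K,\lambda$, and let $\mathcal G$ be the closed unital subalgebra of $M_N(\mathcal C_X)$ generated by $Z_x=\lambda\Xi_x$, $x\in X$. Let $(a_x)_{x\in X}$ be a family in the closed unit ball of a unital Banach algebra $A$ such that $g(a)=0$ for all $g\in I$. Then there is a unital homomorphism $\theta:\mathcal G\to A$ with $\theta(Z_x)=a_x$ and $\|\theta\|\le KN$.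
\end{proposition}

\begin{proof}
The norm on $M_N(\mathcal C_X)$ is a Banach algebra norm with $\|1\|=1$, since $\sum_q|(MM')_{pq}|_1\le\sum_r|M_{pr}|_1\sum_q|M'_{rq}|_1\le\|M\|\,\|M'\|$. Summing over the rows gives $|M|_1\le N\|M\|$. Let $f=\sum_df_d\in\mathbb C\langle X\rangle$ be the decomposition into homogeneous components. Then $f(Z)=\sum_d\lambda^df_d(\Xi)$, and (F4) gives $\sum_d\lambda^d\gamma_N(f_d)=|f(Z)|_1$. Therefore
\[
\|f(a)\|\le\sum_d\operatorname{dist}(f_d,I)\le K\sum_d\lambda^d\gamma_N(f_d)=K|f(Z)|_1\le KN\|f(Z)\|.
\]
So $f(Z)\mapsto f(a)$ is a well-defined unital homomorphism of norm at most $KN$ on the dense subalgebra $\{f(Z)\}$ of $\mathcal G$, and it extends by continuity.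
\end{proof}

\begin{example}[the commutative case]\label{ex:comm}
The ideal $T_X(M_1)$ is the kernel of $f\mapsto f(\xi)$, $\mathbb C\langle X\rangle\to\mathbb C[\xi_x:x\in X]$, that is, the commutator ideal. Fix a total order on $X$ and let $s:\mathbb C[\xi]\to\mathbb C\langle X\rangle$ be the linear map that sends a monomial to the word with the same letters in increasing order. It has norm $1$, and $f-s(f(\xi))$ has commutative image $0$. So $\operatorname{dist}(f,T_X(M_1))\le|s(f(\xi))|_1\le\gamma_1(f)$, and $T_X(M_1)$ is $1$-tame with $K=\lambda=1$ for every $X$.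
\end{example}

The example also shows why finitely many variables do not suffice, even for finitely generated $A$. The algebra $C[0,1]$ is generated by the coordinate function. For $X$ a single point the homomorphism $\theta:\mathcal C_X\to C[0,1]$ that sends $\xi$ to the coordinate function has as its range the absolutely convergent power series, which are smooth on $(0,1)$. The range is dense and is not everything. To obtain a surjection we let $X$ index a dense subset of the unit ball, and then the constants must not depend on the number of variables.

\begin{theorem}\label{thm:main}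
For every $i\ge1$ there are $N\ge1$ and $K,\lambda\ge1$ such that, for every set $X$, the ideal $T_X(M_i)$ is $N$-tame with constants $K,\lambda$.
\end{theorem}

The proof occupies Sections~\ref{sec:products}--\ref{sec:variables}.

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:main}]
Take $N,K,\lambda$ from Theorem~\ref{thm:main}. Proposition~\ref{prop:transfer} with $I=T_X(M_i)$ gives $\theta$.

(a) Let $X$ be the closed unit ball of $A$ and $a_x=x$. The range of $\theta$ is a linear subspace that contains the unit ball, so $\theta$ is onto.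

(b) Let $X=\mathbb N$ and let $(a_k)$ be dense in the closed unit ball. Given $\|a\|\le1$, choose $k_0$ with $\|a-a_{k_0}\|\le\frac12$; then $2(a-a_{k_0})$ lies in the ball, so there is $k_1$ with $\|a-a_{k_0}-\frac12a_{k_1}\|\le\frac14$; continuing, $a=\sum_{j\ge0}2^{-j}a_{k_j}$. As $\|Z_k\|=\lambda N$ for all $k$, the series $\sum_j2^{-j}Z_{k_j}$ converges in $\mathcal G_{i,\mathbb N}$, and $\theta$ maps its sum to $a$. So $\theta$ is onto.

In both cases $A\cong\mathcal G_{i,X}/\ker\theta$ topologically, by the open mapping theorem.
\end{proof}

\begin{lemma}\label{lem:padding}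
Let $A\cong A_0/I$ topologically, where $A_0$ is a closed unital subalgebra of $M_N(\mathcal C)$, $\mathcal C$ is a commutative unital Banach algebra, and $I$ is a closed ideal of $A_0$. Then $A$ is a topological subquotient of a Banach Azumaya algebra.
\end{lemma}

\begin{proof}
The algebra $M_N(\mathcal C)$ is Azumaya of rank $N^2$, which settles the matter if zero summands are allowed in a Banach Azumaya algebra. If all summands are to be nonzero, put $B=\bigoplus_{j<N}M_j$. Then $B\oplus M_N(\mathcal C)$ is a Banach Azumaya algebra, $B\oplus A_0$ is a closed subalgebra with the same unit, $B\oplus I$ is a closed ideal of it, and the quotient is $A_0/I$.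
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $A$ be generated by $1,a_1,\dots,a_n$ and let $A^0$ be the dense subalgebra of all polynomials in these elements. It is a finitely generated PI-algebra, so by Kemer's theorem it satisfies all identities of some $M_i$; this is the only place where finite generation of $A$ is used. By (I2), $A$ satisfies the same identities. Theorem~\ref{thm:B}(a) gives the second assertion, and Lemma~\ref{lem:padding} gives the first.
\end{proof}

\begin{remark}
Nothing is lost in the reduction: the first assertion of Theorem~\ref{thm:B} implies Theorem~\ref{thm:main} with $KN$ in place of $K$. Let $A$ be the quotient of the $|\cdot|_1$-completion of $\mathbb C\langle X\rangle$ by the closure of $T_X(M_i)$. It satisfies all identities of $M_i$ by (I1) and density, $\|1\|=1$ because identities have no constant term, and the norm of the class of $f$ is $\operatorname{dist}(f,T_X(M_i))$. With $a_x$ the class of $x$ and $f$ homogeneous of degree $d$ we get $\operatorname{dist}(f,T_X(M_i))\le KN\|f(Z)\|\le KN\lambda^d\gamma_N(f)$.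
\end{remark}

\section{Products of ideals and block triangular matrices}\label{sec:products}

In this section we show that a product $IJ$ of tame ideals $I\subset J$ is tame. An element $f\in I$ is at distance $0$ from $I$ and from $J$, so the tameness of $I$ and $J$ says nothing about $f$ itself. It has to be applied to the pieces $u$ and $v$ that arise when a word is cut as $uxv$, and block triangular matrices see exactly these pieces.

Let $X$ be any set and $F=\mathbb C\langle X\rangle=\bigoplus_dF_d$. For $x\in X$ define linear maps $D_x:F\to F\otimes F$ and $\partial_x:F\otimes F\to F\otimes F$ by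
\[
D_xw=\sum_{w=uxv}u\otimes v\quad(w\text{ a word}),\qquad\partial_x(a\otimes b)=ax\otimes b-a\otimes xb,
\]
where the sum runs over the occurrences of $x$ in $w$. Put $Df=(D_xf)_{x\in X}$, and for a tuple $h=(h_x)_{x\in X}$ with finitely many nonzero entries put $\partial h=\sum_x\partial_xh_x$. Let $\mu:F\otimes F\to F$ be multiplication. Then
\begin{equation}\label{eq:boundary}
\mu\,\partial=0,\qquad|\partial h|_1\le2|h|_1,\qquad\partial Df=f\otimes1-1\otimes f.
\end{equation}
The first two relations are read off from the definition. For the third, if $w=x_1\cdots x_d$, then $\partial Dw=\sum_{k=1}^d(x_1\cdots x_k\otimes x_{k+1}\cdots x_d-x_1\cdots x_{k-1}\otimes x_k\cdots x_d)$, which telescopes.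

Let $\Xi_x=(\xi_{x,ab})$ and $\Xi'_x=(\xi'_{x,ab})$ be independent generic matrices of sizes $N_1$ and $N_2$, and let $\iota f=f(\Xi)$, $\iota'f=f(\Xi')$.

\begin{lemma}\label{lem:corner}
For $f\in F$, $\ \sum_x|(\iota\otimes\iota')D_xf|_1\le\gamma_{N_1+N_2}(f)$.
\end{lemma}

\begin{proof}
In generic matrices of size $N_1+N_2$ set the lower left block equal to zero, which gives $\begin{pmatrix}\Xi_x&\Omega_x\\0&\Xi'_x\end{pmatrix}$ with $\Omega_x=(\omega_{x,ab})$. By (F3) the value of $f=\sum_wc_ww$ at these matrices has norm at most $\gamma_{N_1+N_2}(f)$. In a product of such matrices the upper right block is obtained by taking $\Omega$ in one factor, $\Xi$ in the factors to its left and $\Xi'$ in the factors to its right. So the upper right block of $f$ is $\sum_wc_w\sum_x\sum_{w=uxv}u(\Xi)\Omega_xv(\Xi')$, and its $(p,q)$ entry is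
\[
\sum_{x,a,b}\omega_{x,ab}\,G^x_{pa,bq},\qquad G^x_{pa,bq}=\sum_wc_w\sum_{w=uxv}u(\Xi)_{pa}\,v(\Xi')_{bq}\in\mathbb C[\xi,\xi'].
\]
Different triples $(x,a,b)$ give disjoint sets of monomials, so the block has norm $\sum_{x,p,a,b,q}|G^x_{pa,bq}|_1$. The coefficient of $mm'$ in $G^x_{pa,bq}$, with $m$ a monomial in $\xi$ and $m'$ one in $\xi'$, is the coefficient of $e_{pa}m\otimes e_{bq}m'$ in $(\iota\otimes\iota')D_xf$. Hence this sum is the left side of the inequality.
\end{proof}

So the matrices determine $Df$ modulo $I\otimes F+F\otimes J$. The next lemma recovers $f$ modulo $IJ$ from any representative of this class.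

\begin{lemma}\label{lem:reconstruct}
Let $I,J$ be ideals of $F$ and $f\in I\cap J$. Let $v=(v_x)$ be a tuple with finitely many nonzero entries and $D_xf-v_x\in I\otimes F+F\otimes J$ for all $x$. Let $\Pi:F\to F$ be linear with $\Pi(J)=0$ and $\Pi h-h\in J$ for all $h$. Then $\mu(1\otimes\Pi)\partial v-f\in IJ$.
\end{lemma}

\begin{proof}
Write $Df-v=s^1+s^2$ with $s^1_x\in I\otimes F$, $s^2_x\in F\otimes J$, and only finitely many nonzero entries. As $I$ is a right ideal and $J$ a left ideal, $\partial s^1\in I\otimes F$ and $\partial s^2\in F\otimes J$. By \eqref{eq:boundary},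
\[
\partial v=E-E',\qquad E=f\otimes1-\partial s^1\in I\otimes F,\qquad E'=1\otimes f+\partial s^2\in F\otimes J;
\]
here $f\in I$ is used for $E$ and $f\in J$ for $E'$. Multiplying out directly gives only $\mu\partial v=0$. The map $1\otimes\Pi$ separates the two terms: it kills $E'$, so $(1\otimes\Pi)\partial v=(1\otimes\Pi)E$. Since $\mu E=f$,
\[
\mu(1\otimes\Pi)\partial v-f=\mu\big(1\otimes(\Pi-1)\big)E\in\mu(I\otimes J)=IJ.\qedhere
\]
\end{proof}

\begin{example}\label{ex:hand}
Let $X=\{x,y\}$ with $x<y$, let $I=J$ be the commutator ideal, $N_1=N_2=1$, and $f=[x,y]\,yx=xyyx-yxyx$. Then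
\begin{align*}
D_xf&=1\otimes yyx+xyy\otimes1-y\otimes yx-yxy\otimes1,\\
D_yf&=x\otimes yx+xy\otimes x-1\otimes xyx-yx\otimes x.
\end{align*}
Triangular $2\times2$ matrices see the commutative images of the tensor factors: the upper right entry of $f$ is
\[
\omega_x\big(\xi'_x\xi'^2_y-\xi_y\,\xi'_x\xi'_y\big)+\omega_y\big(\xi_x\,\xi'_x\xi'_y-\xi'^2_x\xi'_y\big).
\]
Lifting with the sorting map $s$ of Example~\ref{ex:comm} in both factors gives $v_x=1\otimes xy^2-y\otimes xy$ and $v_y=x\otimes xy-1\otimes x^2y$, and
\begin{align*}
\partial_xv_x&=x\otimes xy^2-1\otimes x^2y^2-yx\otimes xy+y\otimes x^2y,\\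
\partial_yv_y&=xy\otimes xy-x\otimes yxy-y\otimes x^2y+1\otimes yx^2y.
\end{align*}
Let $\Pi h=s(h(\xi))$ sort the letters of each word. Sorting the second factors cancels six of the eight terms and leaves $(xy-yx)\otimes xy$. The reconstructed polynomial is $[x,y]\,xy$. It was computed from the matrix entry alone, and it differs from $f$ by $[x,y][x,y]\in I^2$.
\end{example}

In the example the sorting map played three roles. The general estimate holds whenever the three roles can be filled by maps of exponential norm.

\begin{proposition}\label{prop:product}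
Let $I\subset J$ be homogeneous ideals of $F$, $N=N_1+N_2$ and $C,\Lambda\ge1$. Suppose that there are degree-preserving linear maps $P:M_{N_1}(\mathbb C[\xi])\to F$, $P':M_{N_2}(\mathbb C[\xi'])\to F$ and $\Pi:F\to F$, each of norm at most $C\Lambda^e$ in degree $e$, such that for all $h\in F$
\[
P\iota h-h\in I,\qquad P'\iota'h-h\in J,\qquad\Pi h-h\in J,\qquad\Pi(J)=0 .
\]
Then $\operatorname{dist}(f,IJ)\le\big(C\Lambda^d+2C^3\Lambda^{2d}(1+N^{d+1}C\Lambda^d)\big)\gamma_N(f)$ for all $f\in F_d$.
\end{proposition}

\begin{proof}
First let $f\in I_d$; then $f\in I\cap J$ because $I\subset J$. Put $v_x=(P\otimes P')(\iota\otimes\iota')D_xf$. From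
\[
1\otimes1-P\iota\otimes P'\iota'=(1-P\iota)\otimes1+P\iota\otimes(1-P'\iota')
\]
we get $D_xf-v_x\in I\otimes F+F\otimes J$. The tensor $D_xf$ has components of bidegree $(e,d-1-e)$ only (and is $0$ if $d=0$), and on these $P\otimes P'$ has norm at most $C^2\Lambda^{d-1}$. Lemma~\ref{lem:corner} gives $|v|_1\le C^2\Lambda^d\gamma_N(f)$. The second tensor factors in $\partial v$ have degree at most $d$, so $1\otimes\Pi$ acts on $\partial v$ with norm at most $C\Lambda^d$. By Lemma~\ref{lem:reconstruct} and \eqref{eq:boundary},
\begin{equation}\label{eq:inI}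
\operatorname{dist}(f,IJ)\le|\mu(1\otimes\Pi)\partial v|_1\le2C^3\Lambda^{2d}\gamma_N(f)\qquad(f\in I_d).
\end{equation}
For general $f\in F_d$ put $f_1=f-P\iota f\in I_d$. By (F2), $|f-f_1|_1\le C\Lambda^d\gamma_{N_1}(f)\le C\Lambda^d\gamma_N(f)$, and by (F1), $\gamma_N(f_1)\le\gamma_N(f)+N^{d+1}|f-f_1|_1\le(1+N^{d+1}C\Lambda^d)\gamma_N(f)$. Now use $\operatorname{dist}(f,IJ)\le|f-f_1|_1+\operatorname{dist}(f_1,IJ)$ and \eqref{eq:inI}.
\end{proof}

\begin{example}\label{ex:triangular}
This already settles a noncommutative case of the Question. Let $I=J$ be the commutator ideal of $\mathbb C\langle X\rangle$, $P=P'=s$, $\Pi=s\iota$, $C=\Lambda=1$. The constant in Proposition~\ref{prop:product} is $3+4\cdot2^d\le7\cdot2^d$, so $I^2$ is $2$-tame with $K=7$, $\lambda=2$, for every $X$. Let $A$ satisfy $[x_1,x_2][x_3,x_4]=0$. The relation $b[u,v]=[bu,v]-[b,v]u$ shows that $[u',v']\,b\,[u,v]=0$ in $A$, so $I^2$ vanishes on $A$. Proposition~\ref{prop:transfer}, with $X$ the unit ball of $A$, and the open mapping theorem present $A$ as a topological quotient of a closed unital subalgebra of $M_2(\mathcal C_X)$.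
\end{example}

For a general tame ideal no sorting map is at hand. Tameness gives a bounded map on the subspace $\iota(F_d)$ with values in $F_d/I_d$, and we need a linear map on all matrices of degree $d$ with values in $F_d$. An extension costs a factor $\dim(F_d/I_d)$, which is harmless when $X$ is finite. From here to the end of Section~\ref{sec:capelli},
\[
X=\{x_1,\dots,x_n\},\qquad F=\mathbb C\langle x_1,\dots,x_n\rangle,\qquad\dim F_d=n^d .
\]

\begin{lemma}\label{lem:lifts}
\begin{itemize}
\item[(a)] Let $I\subset F$ be $N$-tame with constants $K,\lambda$. There is a degree-preserving linear map $P:M_N(\mathbb C[\xi])\to F$, of norm at most $K(n\lambda)^d$ in degree $d$, with $P(f(\Xi))-f\in I$ for all $f\in F$.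
\item[(b)] For every homogeneous ideal $J\subset F$ there is a degree-preserving linear map $\Pi:F\to F$, of norm at most $n^d$ in degree $d$, with $\Pi(J)=0$ and $\Pi h-h\in J$ for all $h\in F$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $d$. In a quotient of the finite-dimensional space $F_d$ every class has a representative whose norm equals the quotient norm.

(a) Let $Q=F_d/I_d$, $m=\dim Q\le n^d$, and $E=M_N(\mathbb C[\xi]_d)$. By tameness, $f(\Xi)=0$ implies $f\in I_d$, and $\psi:f(\Xi)\mapsto f+I_d$ is a well-defined map $\iota(F_d)\to Q$ of norm at most $K\lambda^d$. Take an Auerbach basis $y_j,y_j^*$ of $Q$. By the Hahn--Banach theorem each functional $y_j^*\psi$ extends to a functional $\psi_j$ on $E$ of norm at most $K\lambda^d$. Then $\tilde\psi=\sum_j\psi_j(\cdot)y_j$ extends $\psi$ and has norm at most $mK\lambda^d$. For each basis element $b$ of $E$ let $Pb\in F_d$ be a representative of $\tilde\psi(b)$ of the same norm, and extend linearly. The norm of $P$ on $E$ is attained on basis elements, so it is at most $mK\lambda^d$, and $P(f(\Xi))+I_d=\tilde\psi(f(\Xi))=f+I_d$.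

(b) Take an Auerbach basis $y_j,y_j^*$ of $F_d/J_d$ and representatives $h_j$ of $y_j$ with $|h_j|_1=1$, and put $\Pi h=\sum_jy_j^*(h+J_d)h_j$ for $h\in F_d$. There are at most $n^d$ terms, each of norm at most $|h|_1$; $\Pi h=0$ for $h\in J_d$; and $\Pi h+J_d=\sum_jy_j^*(h+J_d)y_j=h+J_d$.
\end{proof}

\begin{corollary}\label{cor:powers}
If $I\subset J$ are homogeneous ideals of $F$, $I$ is $N_1$-tame and $J$ is $N_2$-tame, then $IJ$ is $(N_1+N_2)$-tame. If $I$ is $N$-tame, then $I^k$ is $kN$-tame for every $k\ge1$.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:lifts} provides $P,P',\Pi$ with common constants $C,\Lambda$, and each of the three terms in the constant of Proposition~\ref{prop:product} is estimated by a multiple of $C^4N(N\Lambda^3)^d$, with $N=N_1+N_2$; the total is at most $5C^4N(N\Lambda^3)^d$. For the powers use induction on $k$, with the pair $I^{k-1}\subset I$.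
\end{proof}

\section{Invariants of matrices, with bounds}\label{sec:invariants}

Fix $i\ge1$, let $\Xi_1,\dots,\Xi_n$ be generic $i\times i$ matrices, and write $\bar f=f(\Xi)$ for $f\in F$. The algebra $\{\bar f\}$ has no evident finite description from which coefficients could be estimated. It lies in a larger algebra that is a finite module over a commutative Noetherian ring. Regard elements of $\mathbb C[\xi]$ and $M_i(\mathbb C[\xi])$ as polynomial maps on $M_i^n$, and let
\begin{align*}
\Gamma&=\{p\in\mathbb C[\xi]:p(uau^{-1})=p(a)\ \text{for all }u\in GL_i,\ a\in M_i^n\},\\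
\mathcal R&=\{g\in M_i(\mathbb C[\xi]):g(uau^{-1})=ug(a)u^{-1}\ \text{for all }u\in GL_i,\ a\in M_i^n\},
\end{align*}
where $uau^{-1}=(ua_1u^{-1},\dots,ua_nu^{-1})$. These are the \emph{invariants} and the \emph{concomitants}. Every $\bar f$ lies in $\mathcal R$, every $\operatorname{tr}\bar f$ lies in $\Gamma$, and $\mathcal R$ is a graded $\Gamma$-module. The goal of this section is Proposition~\ref{prop:submodule}: in a submodule of $\mathcal R$, elements can be written in terms of fixed generators with exponentially bounded coefficients.

\begin{lemma}\label{lem:traces}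
Every $g\in\mathcal R$ homogeneous of degree $d$ can be written as
\[
g=\sum_jc_j\operatorname{tr}(\bar w_{j1})\cdots\operatorname{tr}(\bar w_{jr_j})\,\bar w_{j0},\qquad\sum_j|c_j|\le i^{2(d+1)}|g|_1,
\]
with words $w_{j0},\dots,w_{jr_j}$ of total length $d$, of which $w_{j1},\dots,w_{jr_j}$ are nonempty.
\end{lemma}

Such an expression is far from unique, and an arbitrary one has no bound. The terms will be indexed by the permutations in $S_{d+1}$, and the point is to choose the coefficients in the blocks of the group algebra with at most $i$ rows. These have total dimension at most $i^{2(d+1)}$, whereas the whole group algebra has dimension $(d+1)!$.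

\begin{proof}
Conjugation preserves multidegrees, so the multihomogeneous components of $g$ lie in $\mathcal R$, and by (F4) we may assume that $g$ has multidegree $\alpha$. Choose $\phi:[d]\to X$ with fibers of sizes $\alpha_x$ and put $\tilde g=\operatorname{Lin}_\phi g$. It is a concomitant of $Y_1,\dots,Y_d$, because the substitution of sums commutes with conjugation and conjugation preserves multidegrees.

Let $D=d+1$ and $V=\mathbb C^i$, let $Y_0=(\eta_{0,ab})$ be one more generic matrix, and let $S_D$ permute $\{0,\dots,d\}$. The form $\operatorname{tr}(\tilde gY_0)=\sum_{a,c}\tilde g_{ac}\,\eta_{0,ca}$ is linear in each of $Y_0,\dots,Y_d$, and its coefficients are those of $\tilde g$. For $b\in\operatorname{End}(V^{\otimes D})$,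
\[
\operatorname{Tr}\big(b\,(Y_0\otimes\dots\otimes Y_d)\big)=\sum_{\mathbf a,\mathbf c\in[i]^D}b_{\mathbf c,\mathbf a}\prod_{k=0}^d\eta_{k,a_kc_k},
\]
so there is a unique $b$ for which this equals $\operatorname{tr}(\tilde gY_0)$, and the sum of the absolute values of the entries of $b$ is $|\tilde g|_1$. In particular the operator norm satisfies $\|b\|\le|\tilde g|_1$. The form is invariant under simultaneous conjugation, so $(u^{\otimes D})^{-1}bu^{\otimes D}$ represents the same form, and by uniqueness $b$ commutes with every $u^{\otimes D}$.

By Schur--Weyl duality $b=\rho(\beta_0)$ for some $\beta_0\in\mathbb CS_D$. Put $\beta=e^{(i)}\beta_0=\sum_\sigma c_\sigma\sigma$; then $\rho(\beta)=b$ and $\pi_\nu(\beta)=0$ when $\nu$ has more than $i$ rows. If $\nu$ has at most $i$ rows, then $\pi_\nu$ is unitarily equivalent to a subrepresentation of $\rho$, so $\|\pi_\nu(\beta)\|\le\|b\|$ and $|\operatorname{tr}(\pi_\nu(\beta)\pi_\nu(\sigma^{-1}))|\le f_\nu\|b\|$. Fourier inversion gives $|c_\sigma|\le\frac1{D!}\sum_\nu f_\nu^2\,\|b\|$, the sum over these $\nu$, and $\sum_\nu f_\nu^2=\dim\rho(\mathbb CS_D)\le\dim\operatorname{End}(V^{\otimes D})=i^{2D}$.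 Summing over the $D!$ permutations, $\sum_\sigma|c_\sigma|\le i^{2D}|\tilde g|_1$.

Computing in the standard basis of $V^{\otimes D}$,
\[
\operatorname{Tr}\big(\rho(\sigma)(Y_0\otimes\dots\otimes Y_d)\big)=\sum_{\mathbf a}\prod_{k=0}^d(Y_k)_{a_{\sigma(k)},a_k}=\prod_{\text{cycles}}\operatorname{tr}\big(Y_{\sigma^{r-1}(k)}\cdots Y_{\sigma(k)}Y_k\big),
\]
with one factor for each cycle $(k,\sigma(k),\dots,\sigma^{r-1}(k))$ of $\sigma$. The cycle through $0$ gives $\operatorname{tr}(W_\sigma Y_0)$ with $W_\sigma$ a possibly empty product of the $Y_k$, $k\ge1$; let $p_\sigma$ be the product of the other traces. Then $\operatorname{tr}(\tilde gY_0)=\operatorname{tr}\big(\sum_\sigma c_\sigma p_\sigma W_\sigma\,Y_0\big)$, and comparing the coefficients of the $\eta_{0,ca}$ yields $\tilde g=\sum_\sigma c_\sigma p_\sigma W_\sigma$. Substitute $Y_k\mapsto\Xi_{\phi(k)}$ and divide by $\alpha!$. By (L2) this expresses $g$ in the required form, and by (L1) the coefficients sum to at most $i^{2D}|\tilde g|_1/\alpha!\le i^{2D}|g|_1$.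
\end{proof}

For $p\in\Gamma$ apply the lemma to $p\cdot1\in\mathcal R$ and take $\frac1i\operatorname{tr}$: the algebra $\Gamma$ is spanned by $1$ and the products of traces of nonempty words. By Hilbert's theorem $\Gamma$ is finitely generated; a finite set of generators involves finitely many traces, so $\Gamma$ is generated by $\operatorname{tr}\bar w_1,\dots,\operatorname{tr}\bar w_m$ for some nonempty words $w_j$. By the same theorem $\mathcal R$ is a finitely generated $\Gamma$-module; by Lemma~\ref{lem:traces} its generators are $\Gamma$-combinations of finitely many $\bar w$, so $\mathcal R=\sum_k\Gamma\bar b_k$, where $b_1,\dots,b_s$ are all words of length at most some $m'$. Let $S=\mathbb C[t_1,\dots,t_m]$ be the polynomial ring graded by $\deg t_j=\deg w_j\ge1$. The graded surjection $S\to\Gamma$, $t_j\mapsto\operatorname{tr}\bar w_j$, makes $\mathcal R$ an $S$-module, and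
\[
\Psi:S^s\to\mathcal R,\qquad(p_k)\mapsto\sum_kp_k\bar b_k
\]
is onto. It is graded if the $k$-th basis vector of $S^s$ has degree $\deg b_k$.

\begin{lemma}\label{lem:preimage}
There is $C_0\ge1$ such that every $g\in\mathcal R$ homogeneous of degree $d$ is $\Psi(h)$ with $h\in S^s$ homogeneous of degree $d$ and $|h|_1\le C_0^{d+1}|g|_1$.
\end{lemma}

\begin{proof}
For each of the finitely many words $v$ of length $m'+1$ fix a homogeneous preimage $(p_{v,k})_k$ of $\bar v$, and let $C_1\ge1$ bound the norms $\sum_k|p_{v,k}|_1$. We claim that for each word $w$ of length $e$ the element $\bar w$ has a homogeneous preimage of norm at most $C_1^e$. For $e\le m'$ take a basis vector. For $e>m'$ write $w=vw'$ with $v$ of length $m'+1$. Then $\bar w=\sum_kp_{v,k}\overline{b_kw'}$, each $b_kw'$ has length at most $e-1$, and induction gives the bound $\sum_k|p_{v,k}|_1C_1^{e-1}\le C_1^e$.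

For each $k$ fix a homogeneous preimage in $S$ of $\operatorname{tr}\bar b_k\in\Gamma$, and let $C_2\ge1$ bound their norms. If $\bar w=\sum_kp_k\bar b_k$, then $\operatorname{tr}\bar w=\sum_kp_k\operatorname{tr}\bar b_k$. So for $w$ of length $e\ge1$ the trace $\operatorname{tr}\bar w$ has a preimage in $S_e$ of norm at most $C_1^eC_2\le(C_1C_2)^e$. Each product in Lemma~\ref{lem:traces} therefore has a homogeneous preimage of norm at most $(C_1C_2)^d$, and $C_0=i^2C_1C_2$ works.
\end{proof}

It remains to divide in $S^s$ with bounds. The constants cannot be independent of the degree: in $t_1^d-t_2^d=(t_1-t_2)\sum_{j=0}^{d-1}t_1^jt_2^{d-1-j}$ the left side has norm $2$ and the unique quotient has norm $d$. Exponential growth of coefficients is the same as convergence near the origin, and this suggests the proof of the next lemma: if the constants grew faster, the bad examples would add up to a convergent series that can be divided formally but not convergently.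

\begin{lemma}\label{lem:division}
Let $S=\mathbb C[t_1,\dots,t_m]$, where the $t_j$ have positive integer degrees, and let the basis vectors of $S^s$ have degrees in $\mathbb Z_{\ge0}$. Let $U\subset S^s$ be the submodule generated by homogeneous elements $h_1,\dots,h_r$ of degrees $\delta_j\ge0$. There are $K,\lambda\ge1$ such that every $h\in U$ homogeneous of degree $d$ is $\sum_jp_jh_j$ with $p_j\in S_{d-\delta_j}$ and $\sum_j|p_j|_1\le K\lambda^d|h|_1$.
\end{lemma}

\begin{proof}
For each $d\ge0$ the map $\bigoplus_jS_{d-\delta_j}\to U_d$, $(p_j)\mapsto\sum p_jh_j$, is a surjection of finite-dimensional spaces. For $h\in U_d$ let $\kappa(h)$ be the minimum of $\sum|p_j|_1$ over all representations of $h$. This is a norm on $U_d$, so $K_d=\sup\{\kappa(h):h\in U_d,\ |h|_1\le1\}$ is finite. If $\sup_{d\ge1}K_d^{1/d}<\infty$, the lemma holds with $\lambda=\max(1,\sup_{d\ge1}K_d^{1/d})$ and $K=\max(1,K_0)$.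

Suppose that the supremum is infinite. For each $k$ infinitely many $d$ satisfy $K_d>k^d$; otherwise the supremum would be finite, as every $K_d$ is finite. So there are $1\le d_1<d_2<\cdots$ and $h^{(k)}\in U_{d_k}$ with $|h^{(k)}|_1\le1$ and $\kappa(h^{(k)})>k^{d_k}$. Different $h^{(k)}$ involve different basis elements, so $h=\sum_kh^{(k)}$ has coefficients of modulus at most $1$ and lies in $\mathbb C\{t\}^s$. Choose representations $h^{(k)}=\sum_jp_j^{(k)}h_j$. The degrees $d_k-\delta_j$ of the $p_j^{(k)}$ increase strictly with $k$, so $\sum_kp_j^{(k)}$ is a formal power series, and $h\in\sum_j\mathbb C[[t]]h_j$. By faithful flatness $h=\sum_jq_jh_j$ with $q_j=\sum_\beta q_{j,\beta}t^\beta\in\mathbb C\{t\}$. Choose $\varrho\in(0,1)$ and $B$ with $\sum_\beta|q_{j,\beta}|\varrho^{\beta_1+\dots+\beta_m}\le B$ for all $j$. Let $q_j^{(k)}$ be the component of $q_j$ of degree $d_k-\delta_j$; then $h^{(k)}=\sum_jq_j^{(k)}h_j$. Since $\deg t_j\ge1$ and $\delta_j\ge0$, a monomial $t^\beta$ in $q_j^{(k)}$ has $\beta_1+\dots+\beta_m\le d_k$, whence $|q_j^{(k)}|_1\le B\varrho^{-d_k}$. Thus $k^{d_k}<rB\varrho^{-d_k}$,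 that is, $(k\varrho)^{d_k}<rB$ for all $k$. This is false as soon as $k\varrho>\max(1,rB)$.
\end{proof}

\begin{proposition}\label{prop:submodule}
Let $g_1,\dots,g_r\in\mathcal R$ be homogeneous and $W=\sum_l\Gamma g_l$. There are $K,\lambda\ge1$ such that every $g\in W$ homogeneous of degree $d$ is $\sum_lp_lg_l$ with $p_l\in S_{d-\deg g_l}$ and $\sum_l|p_l|_1\le K\lambda^d|g|_1$.
\end{proposition}

\begin{proof}
The graded submodule $\ker\Psi\subset S^s$ has finitely many homogeneous generators, since $S$ is Noetherian. Together with homogeneous preimages of $g_1,\dots,g_r$ they generate $U=\Psi^{-1}(W)$. Let $K',\lambda'$ be the constants of Lemma~\ref{lem:division} for these generators. Given $g$, take $h\in U_d$ from Lemma~\ref{lem:preimage}, represent it by Lemma~\ref{lem:division}, and apply $\Psi$, which kills the terms from $\ker\Psi$. This gives $\sum_l|p_l|_1\le K'\lambda'^dC_0^{d+1}|g|_1$.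
\end{proof}

\section{The Capelli ideal and the induction on the matrix size}\label{sec:capelli}

Put $T_i=T_X(M_i)\subset F=\mathbb C\langle x_1,\dots,x_n\rangle$. To bound $\operatorname{dist}(f,T_i)$ we have to find $f'\in F$ with $\bar f'=\bar f$ and $|f'|_1$ small. Section~\ref{sec:invariants} writes $\bar f$ with small coefficients, but with traces, and traces are not values of polynomials: for $i\ge2$ the matrix $\operatorname{tr}(\Xi_1)\cdot1$ is not a linear combination of $\Xi_1,\dots,\Xi_n$, so it is not of the form $\bar f$. Against suitable factors, however, a trace can be absorbed. For $2\times2$ matrices the Cayley--Hamilton identity $a^2=\operatorname{tr}(a)a-\det(a)$ gives $\operatorname{tr}(a)[a,b]=[a^2,b]$. The values of the Capelli polynomial $c_q$ with $q=i^2=\dim M_i$ absorb all traces.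

\begin{lemma}\label{lem:capelli}
Let $q=i^2$.
\begin{itemize}
\item[(a)] $c_m$ is an identity of $M_j$ if $m>j^2$.
\item[(b)] $c_q$ is not an identity of $M_j$ if $j\ge i$.
\item[(c)] For $w,u_1,\dots,u_q,v_0,\dots,v_q\in F$ and generic $i\times i$ matrices,
\begin{equation}\label{eq:absorb}
\operatorname{tr}(\bar w)\,\overline{c_q(u;v)}=\frac1i\sum_{k=1}^q\overline{c_q(u_1,\dots,wu_k,\dots,u_q;v)}.
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) An alternating $m$-linear map on a space of dimension less than $m$ is zero.

(b) Let $x_k=e_{r_ks_k}$, $1\le k\le q$, be the $q$ matrix units of the corner $M_i\subset M_j$, and put $y_0=e_{1r_1}$, $y_k=e_{s_kr_{k+1}}$ for $1\le k<q$, $y_q=e_{s_q1}$. The term of $\sigma$ is nonzero only if $(r_{\sigma(k)},s_{\sigma(k)})=(r_k,s_k)$ for all $k$, that is, $\sigma=1$. So $c_q(x;y)=e_{11}\ne0$.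

(c) Let $\mathcal A$ be a commutative ring, $c$ an alternating $q$-linear map on a free $\mathcal A$-module with basis $\epsilon_1,\dots,\epsilon_q$, and $\Phi$ an $\mathcal A$-linear operator. Then $c(a_1,\dots,a_q)=\det(a_1,\dots,a_q)\,c(\epsilon_1,\dots,\epsilon_q)$, so with an indeterminate $z$ we have $c((1+z\Phi)a_1,\dots,(1+z\Phi)a_q)=\det(1+z\Phi)\,c(a_1,\dots,a_q)$. The coefficients of $z$ give $\sum_kc(\dots,\Phi a_k,\dots)=\operatorname{Tr}(\Phi)\,c(a_1,\dots,a_q)$. Apply this to $\mathcal A=\mathbb C[\xi]$, the module $M_i(\mathbb C[\xi])$ of rank $q$, $c=c_q(\,\cdot\,;\bar v)$, and left multiplication $\Phi$ by $\bar w$. It acts on each of the $i$ columns as $\bar w$, so $\operatorname{Tr}(\Phi)=i\operatorname{tr}(\bar w)$.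
\end{proof}

Let $i\ge2$, $q=i^2$, and
\[
H=T_i+\operatorname{span}\{c_q(u;v):u_1,\dots,u_q,v_0,\dots,v_q\ \text{words in }F,\ \text{including }1\}.
\]
This is a homogeneous two-sided ideal, because left and right factors are absorbed in $v_0$ and $v_q$, and by multilinearity it contains all values of $c_q$ on $F$. On $H$ the required estimate holds with $N=i$.

\begin{lemma}\label{lem:onH}
There are $K_0,\lambda_0\ge1$ with $\operatorname{dist}(f,T_i)\le K_0\lambda_0^d\gamma_i(f)$ for all $d$ and all $f\in H_d$.
\end{lemma}

\begin{proof}
The space $W=\{\bar f:f\in H\}\subset\mathcal R$ is spanned by the elements $\overline{c_q(u;v)}$ with words $u_k,v_k$. By \eqref{eq:absorb} it is closed under multiplication by traces of words, and these generate $\Gamma$. So $W$ is a $\Gamma$-submodule of the Noetherian module $\mathcal R$, and finitely many of the spanning elements, say $g_l=\overline{c_q(u^{(l)};v^{(l)})}$ with $l\le r$, generate it. Let $f\in H_d$. By Proposition~\ref{prop:submodule}, $\bar f=\sum_lp_lg_l$ with $p_l\in S_{d-\deg g_l}$ and $\sum_l|p_l|_1\le K\lambda^d\gamma_i(f)$.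

A monomial in $p_l$ acts as a product of $r'\le d$ traces $\operatorname{tr}\bar w_j$, since $\deg t_j\ge1$. Each application of \eqref{eq:absorb} replaces a term $\overline{c_q(u;v)}$ times a trace by $\frac1i$ times a sum of $q$ terms of the same kind and the same total degree. After $r'$ applications the monomial times $g_l$ is $i^{-r'}$ times a sum of $q^{r'}$ elements $\overline{c_q(u';v^{(l)})}$, and $|c_q(u';v^{(l)})|_1\le q!$. So it is the value at $\Xi$ of an element of $F_d$ of norm at most $(q/i)^{r'}q!\le i^dq!$. Summing, there is $f'\in F_d$ with $\bar f'=\bar f$ and $|f'|_1\le q!\,i^dK\lambda^d\gamma_i(f)$. By (I3), $f-f'\in T_i$, so $\operatorname{dist}(f,T_i)\le|f'|_1$.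
\end{proof}

We still have to move an arbitrary $f$ into $H$ at an exponential cost. The algebra $F/H$ satisfies $c_q$, so by Lemma~\ref{lem:capelli}(b) it has no quotient $M_j$ with $j\ge i$: up to its radical it lives at level $i-1$. This is where the induction hypothesis enters.

\begin{lemma}\label{lem:power}
$T_{i-1}^k\subset H$ for some $k\ge1$.
\end{lemma}

\begin{proof}
The algebra $B=F/H$ is finitely generated and satisfies $c_q$. Let $Q$ be a primitive quotient of $B$. By Kaplansky's theorem $Q$ is simple and finite-dimensional over its center $Z$, a field. By the Artin--Tate lemma $Z$ is a finitely generated $\mathbb C$-algebra, so $Z=\mathbb C$ by the Nullstellensatz, and $Q\cong M_j$ for some $j$ by Wedderburn's theorem. As $Q$ satisfies $c_q$, Lemma~\ref{lem:capelli}(b) gives $j\le i-1$. By (I2) every $f\in T_{i-1}$ is an identity of $Q$, so its image in $Q$, the value of $f$ at the images of $x_1,\dots,x_n$, is $0$. Hence the image of $T_{i-1}$ in $B$ lies in the Jacobson radical, which is nilpotent by Braun's theorem \cite{Braun}.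
\end{proof}

\begin{proposition}\label{prop:finite}
For all $i,n\ge1$ the ideal $T_i\subset\mathbb C\langle x_1,\dots,x_n\rangle$ is $N$-tame for some $N$.
\end{proposition}

\begin{proof}
Fix $n$ and use induction on $i$. The case $i=1$ is Example~\ref{ex:comm}. Let $i\ge2$, let $T_{i-1}$ be $N'$-tame, and take $k$ from Lemma~\ref{lem:power}. By Corollary~\ref{cor:powers}, $T_{i-1}^k$ is $kN'$-tame, say with constants $K_1,\lambda_1$. Put $N=\max(i,kN')$ and let $f\in F_d$. Choose $f'\in(T_{i-1}^k)_d\subset H_d$ nearest to $f$ and put $r=f-f'$. By (F2), $|r|_1\le K_1\lambda_1^d\gamma_N(f)$, and by (F1) and (F2), $\gamma_i(f')\le\gamma_N(f)+i^{d+1}|r|_1$. Lemma~\ref{lem:onH} gives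
\begin{align*}
\operatorname{dist}(f,T_i)\le|r|_1+\operatorname{dist}(f',T_i)&\le\big(K_1\lambda_1^d+K_0\lambda_0^d(1+i^{d+1}K_1\lambda_1^d)\big)\gamma_N(f)\\
&\le3iK_0K_1(i\lambda_0\lambda_1)^d\,\gamma_N(f).\qedhere
\end{align*}
\end{proof}

\begin{remark}\label{rem:size}
The size $N$ is in general larger than $i$: the induction gives $N=\max(i,kN')$, where $N'$ is the size at level $i-1$ and $k$ is the exponent of Lemma~\ref{lem:power}, for the same number of variables. We do not claim that $N=i$ is possible in Theorem~\ref{thm:B}. The Question places no restriction on the rank of the Azumaya algebra, so this is not needed.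
\end{remark}

\section{Arbitrarily many variables}\label{sec:variables}

In Proposition~\ref{prop:finite} everything depends on $n$: the norms in Lemma~\ref{lem:lifts} grow like $n^d$, and the theorems of Hilbert and Braun and the Artin--Tate lemma were applied for a fixed finite $n$. We now show that the case $n=i^2$ implies all others. The reason is that $M_i$ has a basis $b_1,\dots,b_n$ with $n=i^2$ elements. If $f$ is multilinear in $y_1,\dots,y_d$, each value of $f$ on $M_i$ is a linear combination of the values $f^\phi(b_1,\dots,b_n)$, $\phi:[d]\to\{x_1,\dots,x_n\}$. So $f$ is an identity as soon as all $f^\phi$ are. We need a formula that rebuilds $f$ from the $f^\phi$ with controlled norm.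

Let $\mathcal L_d\subset\mathbb C\langle Y\rangle$, $Y=\{y_1,\dots,y_d\}$, be the space of multilinear polynomials, spanned by the words $y_{\sigma(1)}\cdots y_{\sigma(d)}$. Identifying this word with $\sigma\in S_d$ gives $\mathcal L_d=\mathbb CS_d$, isometrically for $|\cdot|_1$. Left multiplication by $\tau$ is the renaming $y_k\mapsto y_{\tau(k)}$, so $T_Y(A)\cap\mathcal L_d$ is a left ideal of $\mathbb CS_d$ for every $A$. For $\phi:[d]\to X$ and $f\in\mathcal L_d$,
\begin{equation}\label{eq:lin}
\operatorname{Lin}_\phi(f^\phi)=\sum_{\tau\in S_d:\ \phi\tau=\phi}\tau f .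
\end{equation}
It suffices to check this for $f=\sigma$. The substitution turns the word $\phi\sigma(1)\cdots\phi\sigma(d)$ into the sum of the words $y_{k_1}\cdots y_{k_d}$ with $\phi(k_j)=\phi\sigma(j)$. The multilinear ones are the permutations $\pi$ with $\phi\pi=\phi\sigma$, and writing $\pi=\tau\sigma$ this condition becomes $\phi\tau=\phi$.

For $n=1$ there is one map $\phi$, and \eqref{eq:lin} reads $\operatorname{Lin}_\phi(f^\phi)=\sum_\tau\tau f=d!\,e_{(d)}f$. Two features of the general case are visible. Only the part $e^{(n)}f$ of $f$ can be recovered. And it is recovered after division by $d!$, which compensates exactly the loss $d!$ in (L1).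

\begin{lemma}\label{lem:average}
Let $n,d\ge1$ and $X_n=\{x_1,\dots,x_n\}$. There is $z'\in\mathbb CS_d$ with $|z'|_1\le n^{3d}/d!$ such that
\[
e^{(n)}f=z'\sum_{\phi:[d]\to X_n}\operatorname{Lin}_\phi(f^\phi)\qquad(f\in\mathcal L_d).
\]
\end{lemma}

\begin{proof}
A map $\phi$ satisfies $\phi\tau=\phi$ if and only if it is constant on the cycles of $\tau$. So by \eqref{eq:lin} the sum is $zf$ with $z=\sum_\tau n^{\operatorname{cyc}(\tau)}\tau$, where $\operatorname{cyc}(\tau)$ is the number of cycles. The number $n^{\operatorname{cyc}(\tau)}$ also counts the basis tensors of $(\mathbb C^n)^{\otimes d}$ fixed by $\rho(\tau)$, so it is the character of $\rho$. By Schur--Weyl duality it equals $\sum_\nu m_\nu\chi_\nu(\tau)$, the sum over $\nu$ with at most $n$ rows, with integers $m_\nu\ge1$ and $\sum_\nu m_\nu f_\nu=n^d$. Hence $z=\sum_\nu m_\nu\frac{d!}{f_\nu}e_\nu$. Put $z'=\sum_\nu\frac{f_\nu}{d!\,m_\nu}e_\nu$. Then $z'z=e^{(n)}$, and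
\[
|z'|_1\le\frac1{d!}\sum_\nu f_\nu^3\le\frac1{d!}\Big(\sum_\nu m_\nu f_\nu\Big)^3=\frac{n^{3d}}{d!}.\qedhere
\]
\end{proof}

The part that cannot be recovered is an identity of $M_i$, so it costs nothing.

\begin{lemma}\label{lem:manyrows}
If $n=i^2$, then $(1-e^{(n)})f\in T_Y(M_i)$ for all $f\in\mathcal L_d$.
\end{lemma}

\begin{proof}
Identify $M_i$ with $\mathbb C^n$ as a vector space. Let $\rho'(\sigma)=\rho(\sigma^{-1})$, so that $\rho'(\sigma)(a_1\otimes\dots\otimes a_d)=a_{\sigma(1)}\otimes\dots\otimes a_{\sigma(d)}$ and $\rho'(\tau\sigma)=\rho'(\sigma)\rho'(\tau)$, and extend $\rho'$ linearly. The value of $g\in\mathcal L_d$ at $a_1,\dots,a_d$ is obtained by multiplying out $\rho'(g)(a_1\otimes\dots\otimes a_d)$ in $M_i$. Each $e_\nu$ is invariant under $\sigma\mapsto\sigma^{-1}$, so $\rho'(1-e^{(n)})=\rho(1-e^{(n)})=0$. Thus $\rho'((1-e^{(n)})f)=\rho'(f)\rho'(1-e^{(n)})=0$.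
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=i^2$. By Proposition~\ref{prop:finite}, $T_{X_n}(M_i)$ is $N$-tame with some constants $K,\lambda_0$. Put $\lambda=n^4\lambda_0$.

\emph{Multilinear polynomials.} Let $d\ge1$ and $f\in\mathcal L_d$. For $\phi:[d]\to X_n$ write $f^\phi=g_\phi+r_\phi$ with $g_\phi\in T_{X_n}(M_i)$ and $|r_\phi|_1=\operatorname{dist}(f^\phi,T_{X_n}(M_i))$. Since $f^\phi$ arises from $f$ by identifying variables, (F3) gives $|r_\phi|_1\le K\lambda_0^d\gamma_N(f^\phi)\le K\lambda_0^d\gamma_N(f)$. By Lemma~\ref{lem:average},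
\[
f=g+r,\qquad g=(1-e^{(n)})f+z'\sum_\phi\operatorname{Lin}_\phi g_\phi,\qquad r=z'\sum_\phi\operatorname{Lin}_\phi r_\phi .
\]
By Lemma~\ref{lem:manyrows} and (L4), $g$ lies in the left ideal $T_Y(M_i)\cap\mathcal L_d$. There are $n^d$ maps $\phi$, so (L1) gives
\[
|r|_1\le\frac{n^{3d}}{d!}\cdot n^d\cdot d!\,K\lambda_0^d\gamma_N(f)=K\lambda^d\gamma_N(f).
\]

\emph{Multihomogeneous polynomials.} Let $X$ be any set and let $f\in\mathbb C\langle X\rangle$ have multidegree $\alpha$ and degree $d\ge1$. Choose $\phi:[d]\to X$ with fibers of sizes $\alpha_x$ and write $\operatorname{Lin}_\phi f=g+r$ as above. By (L3), $|r|_1\le K\lambda^d\alpha!\,\gamma_N(f)$. By (L2), $f=\frac1{\alpha!}(g^\phi+r^\phi)$, where $g^\phi\in T_X(M_i)$ by (I1) and $|r^\phi|_1\le|r|_1$ by (F3). So $\operatorname{dist}(f,T_X(M_i))\le K\lambda^d\gamma_N(f)$.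

\emph{Homogeneous polynomials.} For $d\ge1$ add the estimates for the multihomogeneous components and use (F4). For a constant $f$, $\operatorname{dist}(f,T_X(M_i))\le|f|_1\le N|f|_1=\gamma_N(f)$.
\end{proof}

With Theorem~\ref{thm:main}, the proofs of Theorems~\ref{thm:A} and~\ref{thm:B} given in Section~\ref{sec:reduction} are complete.

\section{Capelli identities characterize the subquotients}\label{sec:C}

In Theorem~\ref{thm:A} finite generation served only to obtain the identities of some $M_i$. A Capelli identity does the same: it kills the blocks with many rows, and then Lemma~\ref{lem:average} reduces everything to finitely many variables, where Kemer's theorem applies.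

\begin{lemma}\label{lem:capellirows}
Let $A$ be a unital algebra that satisfies $c_m$. Then $e_\nu\mathcal L_d\subset T_Y(A)$ for every $\nu\vdash d$ with at least $m$ rows.
\end{lemma}

\begin{proof}
Here $d\ge m$. Let $S_m\subset S_d$ permute $\{1,\dots,m\}$ and let $\epsilon=\sum_{\tau\in S_m}\operatorname{sgn}(\tau)\tau$. A multilinear word can be written as $\pi=v_0y_{k_1}v_1\cdots y_{k_m}v_m$, where $k_1,\dots,k_m$ are the numbers $1,\dots,m$ in their order of appearance and the $v_j$ are words, possibly empty, in $y_{m+1},\dots,y_d$. As $\tau$ runs through $S_m$, $\tau\pi$ permutes the letters $y_{k_1},\dots,y_{k_m}$ in all ways, with the correct signs, so $\epsilon\pi=c_m(y_{k_1},\dots,y_{k_m};v_0,\dots,v_m)$. This lies in $T_Y(A)$; the unit of $A$ is needed for the empty $v_j$. Hence $\epsilon$ acts as $0$ on the $S_d$-module $Q=\mathcal L_d/(\mathcal L_d\cap T_Y(A))$. Since $\epsilon/m!$ is the projection onto the vectors that transform under $S_m$ by the sign, the restriction of $Q$ to $S_m$ does not contain the sign representation. If $\nu$ has at least $m$ rows, one can remove boxes from its diagram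 one at a time until the column $(1^m)$ is left, so by the branching rule the restriction of $\pi_\nu$ to $S_m$ contains the sign representation. Therefore $\pi_\nu$ does not occur in $Q$, and $e_\nu Q=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(2)$\Rightarrow$(4) is Theorem~\ref{thm:B}(a), and (4)$\Rightarrow$(1) is Lemma~\ref{lem:padding}.

(1)$\Rightarrow$(2). In a Banach Azumaya algebra $\bigoplus_{j\le i}A_j$ the summand $A_j$ satisfies all identities of $M_j$ by the Artin--Procesi theorem, hence all identities of $M_i$. By (I2) these pass to the direct sum, to a subalgebra, and to a quotient of the subalgebra.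

(2)$\Rightarrow$(3). By Lemma~\ref{lem:capelli}(a), $c_{i^2+1}$ is an identity of $M_i$.

(3)$\Rightarrow$(2). Let $A$ satisfy $c_m$. Sorting the terms by the first $x$-variable gives
\[
c_{m+1}(x;y)=\sum_j\pm\,y_0x_j\,c_m(x_1,\dots,\widehat{x_j},\dots,x_{m+1};y_1,\dots,y_{m+1}),
\]
so $A$ satisfies $c_{m+1}$ as well, and we may assume $m\ge2$. Put $n=m-1$. The algebra $B=\mathbb C\langle X_n\rangle/T_{X_n}(A)$ is finitely generated and satisfies $c_m$ by (I1). By Kemer's theorem it satisfies all identities of some $M_i$. An element of $T_{X_n}(M_i)$ vanishes at the generators of $B$, which means that $T_{X_n}(M_i)\subset T_{X_n}(A)$.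

Let $f\in T_Y(M_i)\cap\mathcal L_d$, $d\ge1$. By Lemma~\ref{lem:capellirows}, $(1-e^{(n)})f\in T_Y(A)$. Each $f^\phi$ with $\phi:[d]\to X_n$ lies in $T_{X_n}(M_i)\subset T_{X_n}(A)$, so $e^{(n)}f\in T_Y(A)$ by (L4) and Lemma~\ref{lem:average}. Thus $f\in T_Y(A)$. Now let $f\in T_X(M_i)$ for an arbitrary $X$. By (I1) and (I2) we may assume that $f$ has a multidegree $\alpha$ and degree $d\ge1$. With $\phi:[d]\to X$ having fibers of sizes $\alpha_x$, the polynomial $\operatorname{Lin}_\phi f$ lies in $T_Y(M_i)\cap\mathcal L_d\subset T_Y(A)$, and $f=\frac1{\alpha!}(\operatorname{Lin}_\phi f)^\phi\in T_X(A)$.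

\emph{Finite generation is needed.} The Grassmann algebra on $\varepsilon_1,\varepsilon_2,\dots$, with relations $\varepsilon_k\varepsilon_l=-\varepsilon_l\varepsilon_k$, has the basis $\varepsilon_{k_1}\cdots\varepsilon_{k_r}$, $k_1<\dots<k_r$, $r\ge0$. A product of two basis elements is $0$ or $\pm$ a basis element, so the $\ell^1$-norm with respect to this basis is submultiplicative, and the completion $\mathcal E$ is a unital Banach algebra. It is separable because the basis is countable. Basis elements of even length are central, and the commutator of two basis elements of odd length is a multiple of a basis element of even length. So the trilinear identity $[[x,y],z]=0$ holds on basis elements, and hence on $\mathcal E$. On the other hand, for every $m$,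
\[
c_m(\varepsilon_1,\dots,\varepsilon_m;1,\dots,1)=\sum_{\sigma\in S_m}\operatorname{sgn}(\sigma)\,\varepsilon_{\sigma(1)}\cdots\varepsilon_{\sigma(m)}=m!\,\varepsilon_1\cdots\varepsilon_m\ne0 .
\]
So $\mathcal E$ is a separable Banach PI-algebra for which (3) fails, and therefore (1) fails.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Braun}
Braun, J. Algebra \textbf{89} (1984).

\bibitem{FC}
\emph{A functional calculus for Banach PI-algebras},
\texttt{https://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak pjm\%2F1102700216\allowbreak\&isResultClick=True}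

\end{thebibliography}
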